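\title{Weak convergence of averaged iterations of nonexpansive mappings in uniformly convex Banach spaces}

\begin{abstract}
Let $T$ be a nonexpansive self-mapping, with a fixed point, of a closed convex subset $C$ of a real uniformly convex Banach space, and let $T_\lambda=\lambda I+(1-\lambda)T$ with $0<\lambda<1$. We prove that $T_\lambda^n x$ converges weakly to a fixed point of $T$ for every $x\in C$. This confirms a conjecture of Schaefer, whose hypothesis that $T$ be weakly continuous turns out not to be needed. The result follows from a theorem on sequences $x_{n+1}=S_nx_n$ generated by nonexpansive mappings $S_n$, each of which almost fixes the late terms of the sequence. In the proof these late terms play the part of fixed points: in an average of widely spaced terms of a subsequence with weak limit $q$ we replace the terms, one at a time, by another weak cluster point $p$, and we obtain that $\|p-q\|$ is at most a quantity that uniform convexity forces to zero.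
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Banach space and $C\subseteq X$ a closed convex set. A mapping $T:C\to X$ is \emph{nonexpansive} if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$, and $F(T)=\{x\in C:Tx=x\}$ is its set of fixed points. The Lipschitz constant $1$ is the borderline case of the contraction principle, and the conclusions of that principle fail on the borderline: a translation has no fixed point, the identity has many, and for $T=-I$ on $\mathbb R$ the iterates $T^nx=(-1)^nx$ oscillate although $0$ is the only fixed point.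

Averaging with the identity damps such oscillations. For a nonexpansive $T:C\to C$ and $\lambda\in(0,1)$ put
\[
T_\lambda=\lambda I+(1-\lambda)T .
\]
This mapping is nonexpansive, sends $C$ into itself, and has the same fixed points as $T$, because $T_\lambda x-x=(1-\lambda)(Tx-x)$. For $T=-I$ one gets $T_\lambda^nx=(2\lambda-1)^nx\to0$. The question is whether the successive approximations $T_\lambda^nx$ find a fixed point whenever there is one.

The damping comes from the roundness of balls: if $f\in F(T)$, then $x$ and $Tx$ lie in the ball of radius $\|x-f\|$ about $f$, and $T_\lambda x$ is an interior point of the chord between them. Roundness is measured by the \emph{modulus of convexity}. We assume throughout that $X\ne\{0\}$, since otherwise all statements are trivial, and put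
\[
\delta(\varepsilon)=\inf\Big\{1-\Big\|\frac{a+b}2\Big\| : \|a\|\le1,\ \|b\|\le1,\ \|a-b\|\ge\varepsilon\Big\},\qquad 0\le\varepsilon\le2 .
\]
Thus $\delta(\varepsilon)$ is the least depth to which the midpoint of a chord of length at least $\varepsilon$ sinks into the unit ball. The function $\delta$ is nondecreasing, and $0\le\delta\le1$ (for the upper bound take $\|a\|=1$, $b=-a$). The space $X$ is \emph{uniformly convex} if $\delta(\varepsilon)>0$ for all $\varepsilon\in(0,2]$. By scaling,
\begin{equation}\label{eq:mid}
\|a\|\le R,\ \|b\|\le R,\ R>0\quad\Longrightarrow\quad\Big\|\frac{a+b}2\Big\|\le R\Big(1-\delta\Big(\frac{\|a-b\|}R\Big)\Big).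
\end{equation}
Hilbert spaces and the spaces $L^p$, $1<p<\infty$, are uniformly convex. By the Milman--Pettis theorem a uniformly convex space is reflexive, so every bounded sequence in it has a weakly convergent subsequence. In infinite dimensions there need be no subsequence that converges in norm, which makes weak convergence, written $x_n\rightharpoonup x$, the natural thing to ask for.

A mapping $S:C\to C$ is \emph{asymptotically regular} if $\|S^{n+1}x-S^nx\|\to0$ for every $x\in C$. A mapping $T:C\to C$ is \emph{weakly continuous} if $x_n,x\in C$ and $x_n\rightharpoonup x$ imply $Tx_n\rightharpoonup Tx$. A \emph{gauge} is a continuous strictly increasing function $\mu:[0,\infty)\to[0,\infty)$ with $\mu(0)=0$ and $\mu(t)\to\infty$ as $t\to\infty$, and a \emph{duality mapping} with gauge $\mu$ is a map $J:X\to X^*$ with $\langle x,Jx\rangle=\|x\|\,\|Jx\|$ and $\|Jx\|=\mu(\|x\|)$ for all $x$. The space $X$ \emph{has a weakly continuous duality mapping} if, for some gauge, there is such a $J$ for which $x_n\rightharpoonup x$ implies $Jx_n\to Jx$ weak-$*$. In a Hilbert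 space $J=I$, with $\mu(t)=t$, is an example. The following facts are known.
\begin{enumerate}
\item[(i)] (Krasnosel'skii for $\lambda=\frac12$, Schaefer for arbitrary $\lambda$.) If $X$ is uniformly convex and the nonexpansive mapping $T:C\to C$ has a fixed point, then $T_\lambda$ is asymptotically regular.
\item[(ii)] If, in addition, $X$ has a weakly continuous duality mapping, then $T_\lambda^nx$ converges weakly to a fixed point of $T$ for all $x\in C$ and $\lambda\in(0,1)$.
\item[(iii)] There are uniformly convex spaces without a weakly continuous duality mapping, for example $L^p[0,2\pi]$ with $1<p<\infty$, $p\ne2$.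
\end{enumerate}
Schaefer conjectured that the duality mapping is not needed when $T$ is weakly continuous: \emph{if $X$ is any uniformly convex Banach space, $C\subseteq X$ is closed and convex, and $T:C\to C$ is weakly continuous and nonexpansive with at least one fixed point, then $\{T_\lambda^nx\}$ is weakly convergent for every $x\in C$ and every $\lambda\in(0,1)$.} The problem is posed in \cite{WC}, where it is stated that beyond case (ii) the question whether the conjecture is true in its original form remains open. We prove the conjecture; weak continuity of $T$ is not used.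

\begin{theorem}\label{thm:A}
Let $X$ be a real uniformly convex Banach space, $C\subseteq X$ closed and convex, and $T:C\to C$ nonexpansive with $F(T)\ne\emptyset$. Then for all $x\in C$ and $\lambda\in(0,1)$ the sequence $\{T_\lambda^nx\}$ converges weakly to a point of $F(T)$.
\end{theorem}

The proof uses only that each step is made by a nonexpansive mapping and that each of these mappings moves the late terms of the sequence very little. This gives the following general form.

\begin{theorem}\label{thm:B}
Let $X$ be a real uniformly convex Banach space, $C\subseteq X$ closed and convex, and $S_i:C\to C$ $(i\ge1)$ nonexpansive mappings with $F=\bigcap_iF(S_i)\ne\emptyset$. Let $x_1\in C$ and $x_{n+1}=S_nx_n$, and suppose that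
\begin{equation}\label{eq:H}
\lim_{n\to\infty}\|S_ix_n-x_n\|=0\qquad\text{for each fixed }i.\tag{H}
\end{equation}
Then $\{x_n\}$ converges weakly to a point of $F$.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $X$ be a real uniformly convex Banach space, $C\subseteq X$ nonempty, closed and convex, and $T:C\to C$ nonexpansive.
\begin{enumerate}
\item[(1)] If $S:C\to C$ is nonexpansive, $F(S)\ne\emptyset$ and $\|S^{n+1}x-S^nx\|\to0$ for a given $x\in C$, then $\{S^nx\}$ converges weakly to a point of $F(S)$.
\item[(2)] If $F(T)\ne\emptyset$, $\lambda_n\in[0,1]$, $\sum_n\lambda_n(1-\lambda_n)=\infty$, $x_1\in C$ and $x_{n+1}=\lambda_nx_n+(1-\lambda_n)Tx_n$, then $\{x_n\}$ converges weakly to a point of $F(T)$. The condition on $(\lambda_n)$ is sharp in the following sense: if $\lambda_n\ne\frac12$ for all $n$ and $\sum_n\lambda_n(1-\lambda_n)<\infty$, the conclusion fails for $X=C=\mathbb R$, $T=-I$, $x_1\ne0$.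
\item[(3)] For each $\lambda\in(0,1)$ the following are equivalent: \emph{(a)} $F(T)\ne\emptyset$; \emph{(b)} $\{T_\lambda^nx\}$ is bounded for some $x\in C$; \emph{(c)} $\{T_\lambda^nx\}$ converges weakly for every $x\in C$. In that case the mapping $R$ that sends $x$ to the weak limit of $\{T_\lambda^nx\}$ is a nonexpansive retraction of $C$ onto $F(T)$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:idea} locates the difficulty and shows the idea on averages of two terms. Sections~\ref{sec:affine}--\ref{sec:fixed} build the three tools, Section~\ref{sec:B} proves Theorem~\ref{thm:B}, Section~\ref{sec:C} derives Theorem~\ref{thm:A} and Corollary~\ref{cor:C}, and Section~\ref{sec:hyp} tests the hypotheses on examples. The axiom of choice enters through ultrafilters on $\mathbb N$ and the Hahn--Banach theorem.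

\section{Two weak cluster points}\label{sec:idea}

In this section $X$, $C$, $S_i$, $F$ and $\{x_n\}$ are as in Theorem~\ref{thm:B}. For $f\in F$,
\begin{equation}\label{eq:fejer}
\|x_{n+1}-f\|=\|S_nx_n-S_nf\|\le\|x_n-f\| .
\end{equation}
So $\|x_n-f\|$ converges and $\{x_n\}$ is bounded. Call $p$ a \emph{weak cluster point} if some subsequence converges weakly to $p$. Such points exist, and two things remain to be shown: that they lie in $F$, and that there is only one.

The first is what weak continuity provides in Schaefer's conjecture: for $x_n=T_\lambda^nx$ fact (i) gives $Tx_n-x_n\to0$, and if $x_{n_k}\rightharpoonup p$ then $Tx_{n_k}\rightharpoonup Tp$, so $Tp=p$. Lemma~\ref{lem:demi} below reaches the same conclusion without weak continuity. The difficulty is uniqueness.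

\subsection*{What the distances to fixed points give}
In finite dimensions a subsequence converges to $p\in F$ in norm, and then \eqref{eq:fejer} gives $\|x_n-p\|\to0$. In a Hilbert space let $p,q\in F$ be weak cluster points. The identity
\[
\|x_n-q\|^2-\|x_n-p\|^2=2\langle x_n,p-q\rangle+\|q\|^2-\|p\|^2
\]
shows that $\langle x_n,p-q\rangle$ converges along the whole sequence. Evaluating the limit along the two subsequences gives $\langle p,p-q\rangle=\langle q,p-q\rangle$, that is, $p=q$. This argument turns information about norms into information about a linear functional, and it uses only the convergence of $\|x_n-p\|$ and $\|x_n-q\|$. Outside Hilbert space that is too little.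

\begin{example}\label{ex:L4}
Let $g$ be the function of period $1$ with $g=2$ on $[0,\frac13)$ and $g=-1$ on $[\frac13,1)$, and let $z_n(s)=g(ns)$ in $L^4[0,1]$. The integral of $z_n$ over an interval of length $1/n$ is $0$, so its integral over any interval is at most $2/n$ in absolute value. Since step functions are dense in $L^{4/3}[0,1]$ and $\{z_n\}$ is bounded, $z_n\rightharpoonup0$. For every constant $c$,
\[
\|z_n-c\|^4=\tfrac13(2-c)^4+\tfrac23(1+c)^4=6-8c+12c^2+c^4 .
\]
Let $c\in(\frac12,1)$ be a root of $c^3+12c-8$, which changes sign on that interval, and put $y_{2n}=z_n$, $y_{2n+1}=c-z_n$. Then $\|y_n\|^4=\|y_n-c\|^4=6$ for all $n\ge2$, while $0$ and $c$ are two different weak cluster points of $\{y_n\}$.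
\end{example}

The example does not come from an iteration, so it refutes only the method; but it explains why the answer is not evident in a general uniformly convex space. One has to find further quantities that converge along the whole sequence.

\subsection*{Averages of two terms}
Let $p,q\in F$ be the weak limits of $\{x_n\}$ along infinite sets $P,Q\subseteq\mathbb N$, let $L=\lim_n\|x_n-q\|$ and $\kappa=1-\delta(\frac12)\in[0,1)$. A limit that exists along the whole sequence may be computed along $P$, and the norm is weakly lower semicontinuous. Hence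
\[
L=\lim_{n\in P}\|x_n-q\|\ge\|p-q\| .
\]
We shall improve this to $\|p-q\|\le\kappa^sL$ for every $s$, by averaging $2^s$ terms. Here is the case $s=1$, under the provisional assumption that all limits along $Q$ written below exist. Put
\[
\Psi_0=\lim_{n\in Q}\lim_{j\in Q}\Big\|\frac{x_n+x_j}2-q\Big\|,\qquad
\Psi_1=\lim_{j\in Q}\Big\|\frac{p+x_j}2-q\Big\|,\qquad \Psi_2=\|p-q\| .
\]

\emph{Upper bound: $\Psi_0\le\kappa L$.} Let $L>0$ (if $L=0$, then $\Psi_0=0$) and $0<\tau<1$. For large $n$ and $j$ the vectors $a=x_n-q$ and $b=x_j-q$ have norm at most $(1+\tau)L$. For fixed $n$, weak lower semicontinuity gives $\lim_{j\in Q}\|x_n-x_j\|\ge\|x_n-q\|\ge L$, so $\|a-b\|\ge\frac12(1+\tau)L$ for large $j\in Q$. By \eqref{eq:mid}, $\Psi_0\le\kappa(1+\tau)L$, and $\tau\to0$.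

\emph{Lower bound, second step: $\Psi_1\ge\Psi_2$.} Let $f\in F$ and $y_n=\frac12(x_n+f)$. If $S_n$ were affine on the segment from $x_n$ to $f$, then $S_ny_n=y_{n+1}$, hence $\|y_{n+1}-q\|=\|S_ny_n-S_nq\|\le\|y_n-q\|$, and $\|y_n-q\|$ would converge. Now in a uniformly convex space a nonexpansive mapping that almost preserves the distance between two points is almost affine on the segment between them (Lemma~\ref{lem:affine}). The errors made in single steps need not be summable, so we make all steps at once: for $n\ge1$, $t\ge0$ let
\begin{equation}\label{eq:V}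
V_{n,t}=S_{n+t-1}\cdots S_{n+1}S_n\qquad(V_{n,0}=I).
\end{equation}
This mapping is nonexpansive, fixes every point of $F$, and sends $x_n$ to $x_{n+t}$. Since $\|x_n-f\|$ converges, $V_{n,t}$ almost preserves the distance between $x_n$ and $f$ when $n$ is large, uniformly in $t$. So $\|y_{n+t}-q\|\le\|y_n-q\|+\varepsilon$ for $n$ large and all $t$, which still forces $\|y_n-q\|$ to converge. With $f=p$, the limit $\Psi_1$ may therefore be computed along $P$, and $\Psi_1\ge\|\frac{p+p}2-q\|=\Psi_2$.

\emph{Lower bound, first step: $\Psi_0\ge\Psi_1$.} This is the main point. For fixed $n$ and $t$, hypothesis \eqref{eq:H} gives $\|V_{n,t}x_j-x_j\|\to0$ as $j\to\infty$. Seen from the times $n$ and $n+t$, a term $x_j$ with $j$ far beyond both is as good as a fixed point. The previous argument, with $x_j$ in place of $f$, shows that $\Phi(x_n)$ converges along the whole sequence, where $\Phi(v)=\lim_{j\in Q}\|\frac{v+x_j}2-q\|$. The function $\Phi$ is convex and Lipschitz, hence weakly lower semicontinuous, and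
\[
\Psi_0=\lim_{n\in Q}\Phi(x_n)=\lim_{n\in P}\Phi(x_n)\ge\Phi(p)=\Psi_1 .
\]

Altogether $\|p-q\|=\Psi_2\le\Psi_1\le\Psi_0\le\kappa L$. The order of the limits is essential. Only the \emph{outermost} index can be moved from $Q$ to $P$, because only the inner terms are almost fixed by the mappings that move it; once it has been replaced by $p$, the next index is the outermost one.

To run this argument with $m$ terms we need a quantitative form of near affinity (Section~\ref{sec:affine}), a notion of iterated limit that always exists, together with the decay of long averages (Section~\ref{sec:ultra}), and the fact that an average of $p$ and several far-out terms is again as good as a fixed point (Section~\ref{sec:fixed}).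

\section{Near affinity on a segment}\label{sec:affine}

From now on $X$ is a real uniformly convex Banach space. We first extend the definition of $\delta$ from midpoints to arbitrary points of a chord: for $\|a\|,\|b\|\le1$ and $\alpha\in[0,1]$,
\begin{equation}\label{eq:uc}
\|\alpha a+(1-\alpha)b\|\le1-2\alpha(1-\alpha)\,\delta(\|a-b\|).
\end{equation}
By symmetry let $\alpha\le\frac12$. Then $\alpha a+(1-\alpha)b=2\alpha\frac{a+b}2+(1-2\alpha)b$ has norm at most $2\alpha(1-\delta(\|a-b\|))+1-2\alpha=1-2\alpha\,\delta(\|a-b\|)$, and this is at most the right side of \eqref{eq:uc}.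

Suppose that a nonexpansive $G$ preserves the distance $D$ between $y_1$ and $y_2$. The image of $\alpha y_1+(1-\alpha)y_2$ lies in the ball of radius $(1-\alpha)D$ about $Gy_1$ and in the ball of radius $\alpha D$ about $Gy_2$. The radii add up to the distance of the centers, and round balls in this position meet in one point only. The next lemma makes this quantitative, with constants that do not depend on $G$; it is the two-point case, in qualitative form, of Bruck's convex approximation lemma. For $d,\varepsilon>0$ put
\[
\eta(d,\varepsilon)=\varepsilon\,\delta\big(\min(4\varepsilon/d,\,2)\big)>0 .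
\]

\begin{lemma}\label{lem:affine}
Let $C\subseteq X$ be convex, $G:C\to X$ nonexpansive, and $y_1,y_2\in C$ with $\|y_1-y_2\|\le d$ and $\|y_1-y_2\|-\|Gy_1-Gy_2\|\le\eta(d,\varepsilon)$. Then for all $\alpha\in[0,1]$
\[
\big\|G(\alpha y_1+(1-\alpha)y_2)-\alpha Gy_1-(1-\alpha)Gy_2\big\|\le\varepsilon .
\]
\end{lemma}

\begin{proof}
Let $D=\|y_1-y_2\|$. If $D=0$ or $\alpha\in\{0,1\}$, the left side is $0$; so let $D>0$ and $0<\alpha<1$. Put $y=\alpha y_1+(1-\alpha)y_2$, $u=Gy$ and $v=\alpha Gy_1+(1-\alpha)Gy_2$. Since $\|y_1-y\|=(1-\alpha)D$ and $\|y-y_2\|=\alpha D$, we can write $Gy_1-u=(1-\alpha)Da$ and $u-Gy_2=\alpha Db$ with $\|a\|,\|b\|\le1$. Then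
\[
v-u=\alpha(Gy_1-u)+(1-\alpha)(Gy_2-u)=\alpha(1-\alpha)D\,(a-b),
\]
and $Gy_1-Gy_2=D((1-\alpha)a+\alpha b)$, so that \eqref{eq:uc} gives
\[
D-\|Gy_1-Gy_2\|\ge2\alpha(1-\alpha)D\,\delta(\|a-b\|).
\]
Suppose that $\|v-u\|>\varepsilon$, that is, $\alpha(1-\alpha)D\,\|a-b\|>\varepsilon$. From $\|a-b\|\le2$ we get $2\alpha(1-\alpha)D>\varepsilon$, and from $\alpha(1-\alpha)D\le d/4$ we get $4\varepsilon/d<\|a-b\|\le2$. Since $\delta(\|a-b\|)\ge\delta(4\varepsilon/d)>0$, it follows that $D-\|Gy_1-Gy_2\|>\varepsilon\,\delta(4\varepsilon/d)=\eta(d,\varepsilon)$, contrary to the hypothesis.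
\end{proof}

The lemma fails when balls have flat faces. In $\mathbb R^2$ with the maximum norm, $G(s,s')=(s,|s|)$ is nonexpansive and fixes $(1,1)$ and $(-1,1)$, but sends their midpoint $(0,1)$ to $(0,0)$.

\section{Iterated ultrafilter limits and long averages}\label{sec:ultra}

Iterated limits of depth $m$, for all $m$, and limit functions such as $\Phi$ defined on all of $X$, are awkward to obtain by passing to subsequences. Ultrafilters make every such limit exist while keeping linearity and order.

An \emph{ultrafilter} will mean a nonprincipal ultrafilter on $\mathbb N$: a family $\mathcal U$ of subsets of $\mathbb N$ that is closed under finite intersections and supersets, contains exactly one of $A$ and $\mathbb N\setminus A$ for every $A\subseteq\mathbb N$, and contains no finite set. It then contains all cofinite sets. By Zorn's lemma every infinite subset of $\mathbb N$ belongs to some ultrafilter. For a bounded real sequence $(a_n)$ there is exactly one number $a=\lim_{n,\mathcal U}a_n$ such that $\{n:|a_n-a|<\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$.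 This limit is linear, and $\{n:a_n\le b_n\}\in\mathcal U$ implies $\lim_{n,\mathcal U}a_n\le\lim_{n,\mathcal U}b_n$. If $A\in\mathcal U$ and the subsequence $(a_n)_{n\in A}$ converges, its limit is $\lim_{n,\mathcal U}a_n$. In particular an ordinary limit, when it exists, equals the limit along every ultrafilter.

Fix $\mathcal U$. We say that $P(n)$ holds \emph{for almost all $n$} if $\{n:P(n)\}\in\mathcal U$, and that $P(n_1,\dots,n_r)$ holds \emph{for almost all $r$-tuples} if for almost all $n_1$, for almost all $n_2$, \dots, for almost all $n_r$, $P(n_1,\dots,n_r)$ holds. For example $n_1<n_2<\dots<n_r$ for almost all tuples; each index is chosen after, and as far as one likes beyond, the previous ones. For a bounded function $h:\mathbb N^r\to\mathbb R$ put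
\[
\lim_{\mathcal U^r}h=\lim_{n_1,\mathcal U}\ \lim_{n_2,\mathcal U}\cdots\lim_{n_r,\mathcal U}h(n_1,\dots,n_r),
\]
the limit in $n_r$ being taken first. For $r=0$ the set $\mathbb N^0$ is a single point, the limit is the value of $h$ there, and ``almost all'' means ``all''.

\begin{lemma}\label{lem:U}
Let $g,h:\mathbb N^r\to\mathbb R$ be bounded.
\begin{enumerate}
\item[(U1)] If each of finitely many properties holds for almost all $r$-tuples, so does their conjunction.
\item[(U2)] If $\lim_{\mathcal U^r}h<c$, then $h<c$ for almost all tuples; likewise with $>$.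
\item[(U3)] $\lim_{\mathcal U^r}$ is linear, and $g\le h$ for almost all tuples implies $\lim_{\mathcal U^r}g\le\lim_{\mathcal U^r}h$.
\item[(U4)] If $h(n_1,\dots,n_r)=h'(n_{l_1},\dots,n_{l_s})$ with $l_1<\dots<l_s$, then $\lim_{\mathcal U^r}h=\lim_{\mathcal U^s}h'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(U1)--(U3) are trivial for $r=0$, and we use induction on $r$. Let $H(n_1)=\lim_{\mathcal U^{r-1}}h(n_1,\cdot)$, so that $\lim_{\mathcal U^r}h=\lim_{n_1,\mathcal U}H(n_1)$, and define $H'$ from $g$ in the same way. For (U1), let $A_i\in\mathcal U$ be the set of $n_1$ for which the $i$th property holds for almost all $(n_2,\dots,n_r)$; for $n_1$ in $\bigcap_iA_i\in\mathcal U$ the induction hypothesis applies. For (U2), $H(n_1)<c$ for almost all $n_1$ by the definition of the limit, and for these $n_1$ the induction hypothesis applies to $h(n_1,\cdot)$. For (U3), linearity passes through each limit; and for almost all $n_1$ we have $g(n_1,\cdot)\le h(n_1,\cdot)$ for almost all $(r-1)$-tuples, hence $H'(n_1)\le H(n_1)$, and it remains to take the limit in $n_1$. For (U4),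 evaluate the limits from the inside: a limit in a variable that does not occur leaves the function unchanged.
\end{proof}

We say that $v_n\rightharpoonup v$ \emph{along $\mathcal U$} if $(v_n)$ is a bounded sequence in $X$ and $\lim_{n,\mathcal U}\langle v_n,x^*\rangle=\langle v,x^*\rangle$ for all $x^*\in X^*$. This holds if $(v_n)$ is bounded and the subsequence $(v_n)_{n\in A}$ converges weakly to $v$ for some $A\in\mathcal U$. If $\Phi:X\to\mathbb R$ is convex and Lipschitz, then
\begin{equation}\label{eq:lsc}
v_n\rightharpoonup v\ \text{along }\mathcal U\quad\Longrightarrow\quad\lim_{n,\mathcal U}\Phi(v_n)\ge\Phi(v).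
\end{equation}
Indeed, by the Hahn--Banach theorem a continuous convex function has a subgradient at $v$, that is, an $x^*\in X^*$ with $\Phi(u)\ge\Phi(v)+\langle u-v,x^*\rangle$ for all $u\in X$; put $u=v_n$ and take the limit.

The next lemma iterates the upper bound of Section~\ref{sec:idea}: an average of many widely spaced terms of a weakly null sequence has small norm. For an orthonormal sequence in a Hilbert space almost all tuples have distinct entries, and the quantity $M_k$ below equals $2^{-k/2}$. In general each doubling of the number of terms gains the factor $\kappa=1-\delta(\frac12)$.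

\begin{lemma}\label{lem:avg}
Let $z_n\rightharpoonup0$ along $\mathcal U$, and put $M_k=\lim_{\mathcal U^{2^k}}\big\|2^{-k}\sum_{l=1}^{2^k}z_{n_l}\big\|$. Then $M_k\le\kappa^kM_0$; in particular $M_k\to0$.
\end{lemma}

\begin{proof}
Let $N=2^k$, and on $\mathbb N^{2N}$ consider $A=\frac1N\sum_{l\le N}z_{n_l}$ and $B=\frac1N\sum_{N<l\le2N}z_{n_l}$. Then $M_{k+1}=\lim_{\mathcal U^{2N}}\|\frac{A+B}2\|$, and by (U4) $\lim_{\mathcal U^{2N}}\|A\|=\lim_{\mathcal U^{2N}}\|B\|=M_k$.

To apply uniform convexity we need $A$ and $B$ to be far apart. For $N\le s\le2N$ let $h_s(n_1,\dots,n_s)=\|A-\frac1N\sum_{N<l\le s}z_{n_l}\|$, so that $h_N=\|A\|$ and $h_{2N}=\|A-B\|$. Fix $s>N$ and $n_1,\dots,n_{s-1}$. Applying \eqref{eq:lsc} to the convex Lipschitz function $v\mapsto\|A-\frac1N\sum_{N<l<s}z_{n_l}-\frac1Nv\|$ and to $z_n\rightharpoonup0$, we get $\lim_{n_s,\mathcal U}h_s\ge h_{s-1}$. By (U3), $\lim_{\mathcal U^s}h_s\ge\lim_{\mathcal U^{s-1}}h_{s-1}$. Chaining these inequalities gives $\lim_{\mathcal U^{2N}}\|A-B\|\ge M_k$.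

If $M_k=0$, then $M_{k+1}\le\frac12(M_k+M_k)=0$ by (U3). Let $M_k>0$ and $0<\tau\le\frac13$. By (U1) and (U2), for almost all tuples $\|A\|,\|B\|\le(1+\tau)M_k$ and $\|A-B\|\ge(1-\tau)M_k\ge\frac12(1+\tau)M_k$, so \eqref{eq:mid} gives $\|\frac{A+B}2\|\le\kappa(1+\tau)M_k$. By (U3), $M_{k+1}\le\kappa(1+\tau)M_k$, and $\tau\to0$ gives $M_{k+1}\le\kappa M_k$.
\end{proof}

\section{Asymptotically fixed families}\label{sec:fixed}

We now give a precise meaning to ``as good as a fixed point''. Let $C\subseteq X$ be closed and convex, $\mathcal U$ an ultrafilter and $r\ge0$. We write $\mathbf j=(j_1,\dots,j_r)$ for points of $\mathbb N^r$.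

\begin{definition}\label{def:af}
Let $G:C\to C$ be nonexpansive. A bounded map $w:\mathbb N^r\to C$ is \emph{asymptotically fixed by $G$ along $\mathcal U$} if $\lim_{\mathcal U^r}\|Gw(\mathbf j)-w(\mathbf j)\|=0$.
\end{definition}

The limit is defined because $G$ maps bounded sets to bounded sets. There are two basic examples: a constant map whose value is a fixed point of $G$; and, by (U4), the map $\mathbf j\mapsto y_{j_l}$, where $1\le l\le r$ and $(y_n)$ is a bounded sequence in $C$ with $\lim_{n,\mathcal U}\|Gy_n-y_n\|=0$. For $r=0$ the notion reduces to that of a fixed point. We usually omit the argument $\mathbf j$. Asymptotically fixed families have the two stability properties of fixed points that we need.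

\begin{lemma}\label{lem:stable}
\begin{enumerate}
\item[(a)] If $w$ is asymptotically fixed by the nonexpansive mappings $G_1,\dots,G_t:C\to C$, then it is asymptotically fixed by $G_t\cdots G_1$.
\item[(b)] If $w_1,\dots,w_s:\mathbb N^r\to C$ are asymptotically fixed by $G$, and $\alpha_i\ge0$ are constants with $\sum_i\alpha_i=1$, then $\sum_i\alpha_iw_i$ is asymptotically fixed by $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $y\in C$ we have $\|G_iG_{i-1}\cdots G_1y-y\|\le\|G_{i-1}\cdots G_1y-y\|+\|G_iy-y\|$, by inserting $G_iy$. Hence $\|G_t\cdots G_1w-w\|\le\sum_i\|G_iw-w\|$ for every tuple, and (U3) applies.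

(b) Let $s=2$, $w=\alpha_1w_1+\alpha_2w_2$ and $\varepsilon>0$. Let $d>0$ bound $\|w_1-w_2\|$ on $\mathbb N^r$, and $\eta=\eta(d,\varepsilon)$. By (U1) and (U2), for almost all tuples $\|Gw_i-w_i\|\le\min(\varepsilon,\eta/2)$ for $i=1,2$. For such a tuple $\|w_1-w_2\|-\|Gw_1-Gw_2\|\le\eta$, so Lemma~\ref{lem:affine} gives
\[
\|Gw-w\|\le\|Gw-\alpha_1Gw_1-\alpha_2Gw_2\|+\alpha_1\|Gw_1-w_1\|+\alpha_2\|Gw_2-w_2\|\le2\varepsilon .
\]
By (U3), $\lim_{\mathcal U^r}\|Gw-w\|\le2\varepsilon$ for every $\varepsilon>0$. For $s\ge3$ the case $\alpha_s=1$ is trivial, and otherwise $\sum_i\alpha_iw_i=(1-\alpha_s)w'+\alpha_sw_s$ with $w'=\sum_{i<s}\frac{\alpha_i}{1-\alpha_s}w_i$, which is asymptotically fixed by induction.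
\end{proof}

A first consequence is Browder's demiclosedness principle, which replaces weak continuity. A nonexpansive mapping respects norm approximation, not weak approximation; long averages convert the second into the first.

\begin{lemma}\label{lem:demi}
Let $G:C\to C$ be nonexpansive, $y_n\in C$, $y_n\rightharpoonup y$ along $\mathcal U$ and $\lim_{n,\mathcal U}\|Gy_n-y_n\|=0$. Then $y\in C$ and $Gy=y$.
\end{lemma}

\begin{proof}
If $y\notin C$, the Hahn--Banach separation theorem gives $x^*\in X^*$ with $\langle y,x^*\rangle>\sup_{v\in C}\langle v,x^*\rangle\ge\lim_{n,\mathcal U}\langle y_n,x^*\rangle=\langle y,x^*\rangle$, which is absurd. So $y\in C$. Let $m=2^k$ and $\bar y(\mathbf j)=\frac1m\sum_{l=1}^my_{j_l}$ on $\mathbb N^m$. By Lemma~\ref{lem:stable}(b), $\bar y$ is asymptotically fixed by $G$. For every tuple,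
\[
\|Gy-y\|\le\|Gy-G\bar y\|+\|G\bar y-\bar y\|+\|\bar y-y\|\le2\|\bar y-y\|+\|G\bar y-\bar y\| .
\]
Taking $\lim_{\mathcal U^m}$ gives $\|Gy-y\|\le2M_k$, where $M_k$ is the quantity of Lemma~\ref{lem:avg} for $z_n=y_n-y$. Let $k\to\infty$.
\end{proof}

The second consequence supplies the new quantities that converge along the whole sequence. For $r=0$ and $w=p$ it is the step $\Psi_1\ge\Psi_2$ of Section~\ref{sec:idea}, and for $r=1$ and $w(j)=x_j$ the step $\Psi_0\ge\Psi_1$.

\begin{proposition}\label{prop:key}
Let $S_i:C\to C$ $(i\ge1)$ be nonexpansive, $x_1\in C$, $x_{n+1}=S_nx_n$ and $q\in\bigcap_iF(S_i)$. Let $w:\mathbb N^r\to C$ be asymptotically fixed along $\mathcal U$ by every $S_i$, let $\alpha\in[0,1]$, and put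
\[
\varphi(n)=\lim_{\mathcal U^r}\big\|\alpha x_n+(1-\alpha)w(\mathbf j)-q\big\| .
\]
Then $\lim_{n\to\infty}\varphi(n)$ exists.
\end{proposition}

\begin{proof}
By \eqref{eq:fejer} with $f=q$ the sequence $\{x_n\}$ is bounded. So $\varphi$ is bounded, and there is $d>0$ with $\|x_n-w(\mathbf j)\|\le d$ for all $n$ and $\mathbf j$.

The distance from $x_n$ to the family, $\rho(n)=\lim_{\mathcal U^r}\|x_n-w\|$, is nonincreasing: for every tuple
\[
\|x_{n+1}-w\|\le\|S_nx_n-S_nw\|+\|S_nw-w\|\le\|x_n-w\|+\|S_nw-w\|,
\]
and the last term has limit $0$. As $\rho\ge0$, it converges. Let $\varepsilon>0$ and $\eta=\eta(d,\varepsilon)$, and choose $N$ with $\rho(n)-\rho(n+t)\le\eta/2$ for all $n\ge N$, $t\ge0$.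

Fix $n\ge N$ and $t\ge0$, and let $V=V_{n,t}$ be as in \eqref{eq:V}; thus $Vx_n=x_{n+t}$, $Vq=q$, and $w$ is asymptotically fixed by $V$ by Lemma~\ref{lem:stable}(a). For every tuple
\[
\|x_n-w\|-\|Vx_n-Vw\|\le\|x_n-w\|-\|x_{n+t}-w\|+\|Vw-w\|,
\]
and the right side has limit $\rho(n)-\rho(n+t)\le\eta/2<\eta$. By (U2) the left side is at most $\eta$ for almost all tuples. For these tuples, Lemma~\ref{lem:affine} applied to $y=\alpha x_n+(1-\alpha)w$ gives $\|Vy-\alpha x_{n+t}-(1-\alpha)Vw\|\le\varepsilon$, and $\|Vy-q\|=\|Vy-Vq\|\le\|y-q\|$. Therefore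
\[
\|\alpha x_{n+t}+(1-\alpha)w-q\|\le\|\alpha x_n+(1-\alpha)w-q\|+\varepsilon+\|Vw-w\|
\]
for almost all tuples, and (U3) yields $\varphi(n+t)\le\varphi(n)+\varepsilon$ for all $n\ge N$, $t\ge0$. Letting $t\to\infty$ and then $n\to\infty$, we get $\limsup\varphi\le\liminf\varphi+\varepsilon$ for every $\varepsilon>0$.
\end{proof}

Two features of this proof deserve notice. The number $\eta(d,\varepsilon)$ does not depend on the mapping, so one $N$ serves all $V_{n,t}$. And $n,t$ are fixed before the limit in $\mathbf j$ is taken, so no uniformity in $i$ is required of $\|S_iw-w\|$.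

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\emph{Weak cluster points lie in $F$.} By \eqref{eq:fejer}, $\{x_n\}$ is bounded. Let $(x_n)_{n\in A}$ converge weakly to $p$, with $A$ infinite, and let $\mathcal P$ be an ultrafilter containing $A$. Then $x_n\rightharpoonup p$ along $\mathcal P$, and $\lim_{n,\mathcal P}\|S_ix_n-x_n\|=0$ by \eqref{eq:H}. Lemma~\ref{lem:demi} gives $p\in C$ and $S_ip=p$ for every $i$.

\emph{Any two weak cluster points coincide.} Let $p,q\in F$ be weak cluster points, and $\mathcal P,\mathcal Q$ ultrafilters with $x_n\rightharpoonup p$ along $\mathcal P$ and $x_n\rightharpoonup q$ along $\mathcal Q$. Fix $m\ge2$. For $0\le k\le m$ consider the average of $m$ terms in which $k$ terms have been replaced by $p$: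
\[
\Psi_k=\lim_{\mathcal Q^{m-k}}\Big\|\frac km\,p+\frac1m\sum_{l=1}^{m-k}x_{j_l}-q\Big\|,\qquad\text{so that }\Psi_m=\|p-q\| .
\]
We show that $\Psi_k\ge\Psi_{k+1}$ for $0\le k<m$. Let $r=m-k-1$. All terms except the outermost one are collected in the family
\[
w(\mathbf j)=\frac k{m-1}\,p+\frac1{m-1}\sum_{l=1}^rx_{j_l},\qquad\mathbf j\in\mathbb N^r .
\]
The weights add up to $\frac{k+r}{m-1}=1$. The constant $p$ is fixed by every $S_i$, and by \eqref{eq:H} each map $\mathbf j\mapsto x_{j_l}$ is asymptotically fixed along $\mathcal Q$ by every $S_i$; by Lemma~\ref{lem:stable}(b) so is $w$. For $v\in X$ put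
\[
\Phi(v)=\lim_{\mathcal Q^r}\Big\|\frac1m\,v+\Big(1-\frac1m\Big)w-q\Big\|=\lim_{\mathcal Q^r}\Big\|\frac km\,p+\frac1m\,v+\frac1m\sum_{l=1}^rx_{j_l}-q\Big\| .
\]
For each tuple the norm is a convex and $\frac1m$-Lipschitz function of $v$, and by (U3) the inequalities that express this pass to the limit; so $\Phi$ is convex and $\frac1m$-Lipschitz. We have $\Phi(p)=\Psi_{k+1}$. If the outermost of the $m-k=r+1$ variables in $\Psi_k$ is called $n$, the definition of the iterated limit reads $\Psi_k=\lim_{n,\mathcal Q}\Phi(x_n)$. By Proposition~\ref{prop:key} with $\mathcal U=\mathcal Q$ and $\alpha=\frac1m$, the sequence $\Phi(x_n)$ converges, so its limits along $\mathcal Q$ and $\mathcal P$ agree. With \eqref{eq:lsc} along $\mathcal P$,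
\[
\Psi_k=\lim_{n,\mathcal Q}\Phi(x_n)=\lim_{n\to\infty}\Phi(x_n)=\lim_{n,\mathcal P}\Phi(x_n)\ge\Phi(p)=\Psi_{k+1}.
\]
Consequently
\[
\|p-q\|=\Psi_m\le\Psi_0=\lim_{\mathcal Q^m}\Big\|\frac1m\sum_{l=1}^m(x_{j_l}-q)\Big\| .
\]
For $m=2^s$ the right side is the quantity $M_s$ of Lemma~\ref{lem:avg} for $z_n=x_n-q\rightharpoonup0$ along $\mathcal Q$, and it tends to $0$ as $s\to\infty$. Hence $p=q$.

\emph{Conclusion.} Since $X$ is reflexive, there is a weak cluster point $p$; it lies in $F$ and is the only one. If $x_n\not\rightharpoonup p$, there are $x^*\in X^*$, $\varepsilon>0$ and a subsequence with $|\langle x_n-p,x^*\rangle|\ge\varepsilon$. This subsequence has a weakly convergent subsequence, whose limit is a weak cluster point different from $p$, a contradiction. \hfill$\square$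

\section{Proofs of Theorem~\ref{thm:A} and Corollary~\ref{cor:C}}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}\,(1)]
Apply Theorem~\ref{thm:B} with $S_i=S$ for all $i$ and $x_1=x$. Then $x_{n+1}=S^nx$, $F=F(S)$, and \eqref{eq:H} reads $\|S^nx-S^{n-1}x\|\to0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}\,(2)]
Let $S_i=\lambda_iI+(1-\lambda_i)T$, a nonexpansive self-mapping of $C$, so that $x_{n+1}=S_nx_n$. Since $S_iy-y=(1-\lambda_i)(Ty-y)$ and $\lambda_i<1$ for some $i$, we have $\bigcap_iF(S_i)=F(T)$, and \eqref{eq:H} follows once we know that $\|Tx_n-x_n\|\to0$.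

The sequence $\|x_n-Tx_n\|$ is nonincreasing. Indeed $x_{n+1}-Tx_n=\lambda_n(x_n-Tx_n)$ and $\|x_{n+1}-x_n\|=(1-\lambda_n)\|x_n-Tx_n\|$, so
\[
\|x_{n+1}-Tx_{n+1}\|\le\|x_{n+1}-Tx_n\|+\|Tx_n-Tx_{n+1}\|\le\big(\lambda_n+(1-\lambda_n)\big)\|x_n-Tx_n\| .
\]
Suppose that it does not tend to $0$; then $\|x_n-Tx_n\|\ge\varepsilon>0$ for all $n$. Let $f\in F(T)$ and $r_n=\|x_n-f\|$, which is nonincreasing by \eqref{eq:fejer}. We have $\|Tx_n-f\|\le r_n$, hence $\varepsilon\le\|x_n-Tx_n\|\le2r_n$. Apply \eqref{eq:uc} to $a=(x_n-f)/r_n$ and $b=(Tx_n-f)/r_n$, for which $\|a-b\|\ge\varepsilon/r_n\ge\varepsilon/r_1$: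
\[
r_{n+1}\le r_n-2r_n\lambda_n(1-\lambda_n)\,\delta(\varepsilon/r_1)\le r_n-\lambda_n(1-\lambda_n)\,\varepsilon\,\delta(\varepsilon/r_1).
\]
Summing over $n$ gives $\varepsilon\,\delta(\varepsilon/r_1)\sum_n\lambda_n(1-\lambda_n)\le r_1$, which contradicts the divergence of the series. So $\|Tx_n-x_n\|\to0$, and Theorem~\ref{thm:B} applies.

For the sharpness let $T=-I$ on $\mathbb R$ and $x_1\ne0$. Then $x_{n+1}=(2\lambda_n-1)x_n$, so $x_{n+1}^2=(1-a_n)x_n^2$ with $a_n=4\lambda_n(1-\lambda_n)$. If $\lambda_n\ne\frac12$ for all $n$, then $0\le a_n<1$ and no factor vanishes. If also $\sum_na_n<\infty$, then $a_n\le\frac12$ for large $n$, and $\log(1-a)\ge-2a$ on $[0,\frac12]$ shows that $\prod_n(1-a_n)>0$. So $x_n$ does not tend to $0$, the only fixed point of $T$.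
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\lambda_n=\lambda$ and $x_1=x$ in Corollary~\ref{cor:C}\,(2). Then $\sum_n\lambda_n(1-\lambda_n)=\infty$ and $x_{n+1}=T_\lambda^nx$.
\end{proof}

For constant $\lambda_n$ the relation $\|Tx_n-x_n\|\to0$ proved above is fact (i) of the introduction, so Theorem~\ref{thm:A} also follows from (i) and Corollary~\ref{cor:C}\,(1) with $S=T_\lambda$.

\begin{proof}[Proof of Corollary~\ref{cor:C}\,(3)]
(a)$\Rightarrow$(c) is Theorem~\ref{thm:A}, and (c)$\Rightarrow$(b) holds because $C\ne\emptyset$ and weakly convergent sequences are bounded.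

(b)$\Rightarrow$(a). Let $S=T_\lambda$ and let $x_n=S^nx$ be bounded. We need a point that the orbit determines uniquely in metric terms, for such a point will be fixed by $S$. Put $r(v)=\limsup_n\|x_n-v\|$ for $v\in C$. This function is convex and $1$-Lipschitz, and $r(v)\ge\|v\|-\sup_n\|x_n\|$. So its sublevel sets are closed, convex and bounded, hence weakly compact in the reflexive space $X$; the nonempty ones form a decreasing family, whose intersection is nonempty. Thus $r$ attains its minimum $r_0$ at some $c\in C$.

The minimizer is unique. Let $c'\ne c$ be another one. Then $\|c-c'\|\le r(c)+r(c')=2r_0$, so $r_0>0$ and $\theta=\|c-c'\|/(r_0+1)\in(0,2]$. Let $\tau\in(0,1)$. For large $n$, $\|x_n-c\|$ and $\|x_n-c'\|$ are at most $r_0+\tau$, and $\|c-c'\|/(r_0+\tau)\ge\theta$, so \eqref{eq:mid} gives $\|x_n-\frac{c+c'}2\|\le(r_0+\tau)(1-\delta(\theta))$. Taking the upper limit in $n$ and letting $\tau\to0$, we find $r(\frac{c+c'}2)\le r_0(1-\delta(\theta))<r_0$, which is impossible since $\frac{c+c'}2\in C$.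

From $\|x_{n+1}-Sc\|\le\|x_n-c\|$ we get $r(Sc)\le r(c)=r_0$. Hence $Sc=c$, and $c\in F(S)=F(T)$.

Finally, $Rx\in F(T)$ by Theorem~\ref{thm:A}, and $Rx=x$ for $x\in F(T)$, so $R$ is a retraction onto $F(T)$. Since $T_\lambda^nx-T_\lambda^ny\rightharpoonup Rx-Ry$, weak lower semicontinuity of the norm gives $\|Rx-Ry\|\le\liminf_n\|T_\lambda^nx-T_\lambda^ny\|\le\|x-y\|$.
\end{proof}

\section{The hypotheses}\label{sec:hyp}

Convexity of $C$ is needed to apply the mappings to averages, and closedness to keep weak limits in $C$. The other hypotheses are tested by the following examples.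

\emph{The fixed point.} It makes the sequence bounded. For $Tx=x+1$ on $\mathbb R$ one has $T_\lambda^nx=x+n(1-\lambda)$, and Corollary~\ref{cor:C}\,(3) shows that without a fixed point every orbit of $T_\lambda$ is unbounded.

\emph{Hypothesis \eqref{eq:H}.} It is used twice in Section~\ref{sec:B}: to place the weak cluster points in $F$, and to make the far-out terms asymptotically fixed. It concerns a fixed mapping $S_i$ and late terms $x_n$, and it cannot be replaced by $\|x_{n+1}-x_n\|\to0$. Let $S_n$ be the rotation of the Euclidean plane about $0$ by the angle $1/n$, and $\|x_1\|=1$. Then $F=\{0\}$ and $\|x_{n+1}-x_n\|\le1/n$, but $\|x_n\|=1$ for all $n$, so $x_n$ does not converge to a point of $F$. Here $\|S_ix_n-x_n\|$ is a positive number independent of $n$.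

\emph{Weak convergence.} In Theorem~\ref{thm:B} it cannot be improved to norm convergence. Let $(e_k)$ be the unit vector basis of $\ell^2$, let $S_n$ be the linear isometry that exchanges $e_n$ and $e_{n+1}$ and fixes the other $e_k$, and let $x_1=e_1$. Then $x_n=e_n$, $S_ix_n=x_n$ for $n\ge i+2$, and $F=\{0\}$, because a common fixed point has all coordinates equal. The sequence converges to $0$ weakly but not in norm.

\emph{Uniform convexity.} It enters through Lemma~\ref{lem:affine}, Lemma~\ref{lem:avg}, reflexivity and, in Section~\ref{sec:C}, the relation $\|Tx_n-x_n\|\to0$ and the uniqueness of the minimizer. Theorem~\ref{thm:A} is false in a general Banach space, even for weakly continuous $T$. Let $T$ be the shift $e_k\mapsto e_{k+1}$ on $\ell^1$, a linear isometry with fixed point $0$. Then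
\[
T_\lambda^ne_1=\sum_{k=0}^n\binom nk\lambda^{n-k}(1-\lambda)^ke_{k+1}.
\]
Each coordinate is a polynomial in $n$ times $\lambda^n$ and tends to $0$, so a weak limit would be $0$. But the functional $(1,1,\dots)\in\ell^\infty$ takes the value $1$ on every term, so the sequence does not converge weakly.

\begin{thebibliography}{9}

\bibitem{WC}
\emph{Weak convergence of the sequence of successive approximations for nonexpansive mappings},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1967-73-04/\allowbreak S0002-9904-1967-11761-0/\allowbreak S0002-9904-1967-11761-0.pdf}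

\end{thebibliography}
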